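\theoremstyle{plain}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{A locally distributive ring without self-duality}

\begin{abstract}
An artinian ring is locally distributive if every indecomposable projective
left or right module has a distributive lattice of submodules. We answer in the
negative the question whether every such ring has a self-duality. The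
counterexample has Loewy length $2$ (radical square zero), two simple modules and
composition length $5$ on each side, and all three numbers are as small as
possible. We also give a criterion for self-duality of locally distributive rings
with radical square zero, and deduce that a counterexample of this kind needs a
residue division ring of infinite dimension over its center.
\end{abstract}

\section{Introduction}

\subsection*{The question}

All rings have an identity, and \emph{artinian} means left and right artinian.
An artinian ring $R$ has a \emph{self-duality} if there is a duality, that is, a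
contravariant equivalence, between the category of finitely generated left
$R$-modules and the category of finitely generated right $R$-modules. A
finite-dimensional algebra over a field $K$ has one, namely
$\operatorname{Hom}_K(-,K)$. A quasi-Frobenius ring has one, namely
$\operatorname{Hom}_R(-,R)$. For a general artinian ring there is no such obvious
candidate, and one asks for conditions on the ring that produce one.

Natural conditions concern the submodule lattices of the indecomposable
projective modules. The ring is \emph{serial} if for every left and right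
indecomposable projective module this lattice is a chain, and \emph{locally
distributive} if it is distributive. Chains are distributive, so serial rings
are locally distributive. In a distributive lattice of submodules no semisimple
subquotient contains a simple module twice: the two summands and the diagonal of
$S\oplus S$ violate the distributive law. So local distributivity is a
multiplicity-one condition, and for a local ring it gives back seriality
(Section~\ref{sec:positive}). It is known that every serial ring has a
self-duality. The following problem was posed in \cite{Symp}.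

\medskip
\noindent\textbf{Problem.} \emph{Does every locally distributive artinian ring
have a self-duality?}
\medskip

The answer is negative.

\begin{theorem}\label{thm:main}
There is a basic locally distributive ring $R$ with $J(R)^2=0$, exactly two
isomorphism classes of simple right modules, and length $5$ on both sides, which
has no self-duality.
\end{theorem}

Iterating the passage from a ring to its dual partner does not help either.

\begin{theorem}\label{thm:chain}
There is a family $(R_n)_{n\in\mathbb Z}$ of pairwise non-isomorphic basic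
locally distributive rings, with $R_0=R$ the ring constructed for
Theorem~\ref{thm:main}, such that finitely generated right $R_n$-modules are dual
to finitely generated left $R_{n+1}$-modules for all $n$. Hence, if
$R=T_0,T_1,\dots,T_k$ $(k\ge1)$ are basic artinian rings such that finitely
generated right $T_m$-modules are dual to finitely generated left
$T_{m+1}$-modules for $0\le m<k$, then $T_k\not\cong R$.
\end{theorem}

Two positive results show that the counterexample cannot be made much simpler.
Both rest on a criterion for self-duality, Theorem~\ref{thm:criterion}, which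
covers all basic locally distributive rings with radical square zero.

\begin{theorem}\label{thm:finite}
Let $R$ be a basic locally distributive ring with $J(R)^2=0$. Suppose that for
each primitive idempotent $e$ for which $eRe$ has nonzero radical, every
automorphism of the residue division ring of $eRe$ that fixes its center
elementwise is inner (for example, this division ring is finite-dimensional over
its center). Then $R$ has a self-duality.
\end{theorem}

\begin{theorem}\label{thm:short}
If the basic ring of a locally distributive ring $R$ has right length at most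
$4$, then $R$ has a self-duality.
\end{theorem}

\subsection*{The strategy}

Let $E_R$ be the minimal injective cogenerator of a basic artinian ring $R$. If
$E_R$ is finitely generated, then $R$ has a self-duality if and only if
$R\cong\operatorname{End}(E_R)$ (Section~\ref{sec:duality}). When $R$ is locally
distributive with $J(R)^2=0$, it consists of local rings $A_i$ of length at most
$2$ and of bimodules $M_{ij}$ of dimension one on each side over the residue
division rings $D_i$. Such a bimodule is an isomorphism $\varphi_{ij}:D_j\to D_i$
up to inner automorphisms, and the radical of $A_i$, if nonzero, is an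
automorphism $\sigma_i$ of $D_i$. Passing from $R$ to $\operatorname{End}(E_R)$
does not change the $A_i$ and replaces $\varphi_{ij}$ by
$\sigma_i\varphi_{ij}\sigma_j^{-1}$ (Section~\ref{sec:squarezero}).
Section~\ref{sec:example} shows on a small example where this twist comes from.

If each $\sigma_i^{-1}$ is induced by an automorphism of $A_i$, the twist can be
undone. We therefore look for a local ring $A$ of length $2$ with few
automorphisms, and we join it to its residue division ring $D$ by two bimodules,
one in each direction. After normalization the first bimodule is trivial and the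
second is an automorphism $\kappa$ of $D$. The resulting ring $R(\kappa)$ has a
self-duality if and only if, for some $\theta\in\operatorname{Aut}(A)$, the product
of the automorphism $\bar\theta$ of $D$ induced by $\theta$ with the radical
automorphism $\sigma$ of $A$ commutes with $\kappa$ up to inner automorphisms
(Section~\ref{sec:twocycle}). In Sections \ref{sec:construction}--\ref{sec:autA} we
construct $D$, $A$ and $\kappa$ for which no such $\theta$ exists.

\subsection*{Conventions}

Maps are written on the left. For a ring $R$, $J=J(R)$ is its radical. For a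
unit $g$, $\operatorname{Ad}(g)(d)=gdg^{-1}$; $\operatorname{Inn}(D)$ is the group
of inner automorphisms of $D$ and
$\operatorname{Out}(D)=\operatorname{Aut}(D)/\operatorname{Inn}(D)$. We say that
automorphisms of $D$ commute in $\operatorname{Out}(D)$ if their classes do. For an
isomorphism $\theta$ of local rings, $\bar\theta$ is the induced isomorphism of
residue rings; likewise $\bar a$ is the residue of $a$. An artinian ring is
\emph{basic} if it is a direct sum of pairwise non-isomorphic indecomposable right
ideals; then the same holds on the left, and $R/J$ is a product of division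
rings. Every artinian ring is Morita equivalent to a basic one, unique up to
isomorphism.

\section{The twist in a ring of length four}\label{sec:example}

Let $A$ be a local ring with residue division ring $D$ such that $J(A)\ne0$,
$J(A)^2=0$ and $J(A)=Dx=xD$. Here $D=A/J(A)$ acts on $J(A)$ on both sides, and
$xd=\sigma(d)x$ for some $\sigma\in\operatorname{Aut}(D)$. The effect of $\sigma$
on duality is already visible in the ring
\[
T=\begin{pmatrix}A&D\\0&D\end{pmatrix},
\]
where $A$ acts on the upper right corner through $A\to D$. Let $e_1,e_2$ be the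
diagonal idempotents, $S_1,S_2$ the corresponding simple right modules, and $w$
the matrix with a $1$ in the upper right corner and $0$ elsewhere. The upper right
corner is $Dw=wD$, and $wd=dw$ for $d\in D$. We compute the injective hulls of
$S_1,S_2$ and the maps between them.

\emph{The hull of $S_1$.} Let $E_1=A$, where $T$ acts on the right through the
projection $T\to A$ onto the upper left corner. For a right $T$-module $X$, a
$T$-map $X\to E_1$ kills $Xe_2$ (since $E_1e_2=0$) and is an arbitrary $A$-map on
$Xe_1$, so $\operatorname{Hom}_T(X,E_1)=\operatorname{Hom}_A(Xe_1,A)$. The right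
module $A$ is injective: its only nonzero proper right ideal is $xA$, an $A$-map
$xA\to A$ sends $x$ to an element $y$ with $yJ(A)=0$, hence to
some $ax\in J(A)=Ax$, and so it is left multiplication by $a$; now apply Baer's
criterion. So $E_1$ is injective with simple socle $J(A)\cong S_1$.

\emph{The hull of $S_2$.} Let $E_2$ be the set of rows $(d_1,d_2)$ over $D$, with
\[
(d_1,d_2)\begin{pmatrix}a&m\\0&d\end{pmatrix}=(d_1\bar a,\;d_1m+d_2d).
\]
A $T$-map $h:X\to E_2$ sends $Xe_2$ into the second coordinate by a $D$-map $h_2$.
For $y\in Xe_1$ the first coordinate of $h(y)$ is $h_2(yw)$, because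
$h(y)w=h(yw)$. Conversely each $h_2$ defines an $h$ in this way. Hence
$\operatorname{Hom}_T(X,E_2)=\operatorname{Hom}_D(Xe_2,D)$ is exact in $X$, and
$E_2$ is injective. Since $(d_1,d_2)w=(0,d_1)$, its socle is $(0,D)\cong S_2$.

\emph{The maps.} We get $\operatorname{End}(E_1)=A$ and
$\operatorname{End}(E_2)=D$, acting by left multiplication, and
$\operatorname{Hom}_T(E_1,E_2)=\operatorname{Hom}_D(E_1e_2,D)=0$. Finally,
$\operatorname{Hom}_T(E_2,E_1)=\operatorname{Hom}_A(D,A)$, where an $A$-map
$D\to A$ sends $1$ to an arbitrary element of $J(A)=Dx$. So this group is $Dh_0$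
with
\[
h_0(d_1,d_2)=x\,d_1,\qquad
(h_0\circ d)(d_1,d_2)=x\,d\,d_1=\sigma(d)\,x\,d_1=\sigma(d)\,h_0(d_1,d_2).
\]
In $T$ the generator $w$ of the upper right corner commutes with $D$. In
$\operatorname{End}_T(E_1\oplus E_2)$ the corresponding generator satisfies
$h_0d=\sigma(d)h_0$. A map $E_2\to E_1$ kills the socle of $E_2$ and so has its
image in the socle $J(A)$ of $E_1$; this is where $\sigma$ enters.

For $T$ the twist is harmless: $a\mapsto a$, $dw\mapsto dh_0$, $d\mapsto
\sigma^{-1}(d)$ (on the lower right corner) is an isomorphism
$T\to\operatorname{End}_T(E_1\oplus E_2)$, because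
$h_0\sigma^{-1}(d)=dh_0$. The second vertex is a plain division ring, and we
were free to change coordinates there. Suppose however that $T$ is enlarged by
a nonzero lower left corner. We shall see that this corner is twisted by
$\sigma^{-1}$ on the other side, and the one change of coordinates at the second
vertex need not remove both twists. Then the automorphisms of $A$ decide.

\section{Dualities and the minimal injective cogenerator}\label{sec:duality}

For an artinian ring $R$ let $E_R$ be the direct sum of the injective hulls of
representatives of the simple right $R$-modules. It is a cogenerator: for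
$0\neq y\in Y$ there is a map $Y\to E_R$ not killing $y$, namely any extension to
$Y$ of an embedding into $E_R$ of a simple submodule of $yR$.

\begin{proposition}\label{prop:duality}
Let $T,R$ be basic artinian rings. If there is a duality between finitely
generated left $T$-modules and finitely generated right $R$-modules, then
$T\cong\operatorname{End}(E_R)$. Conversely, if $E_R$ is finitely generated and
$T\cong\operatorname{End}(E_R)$, there is such a duality.
\end{proposition}

\begin{proof}
Let $F$ be a duality from finitely generated left $T$-modules to finitely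
generated right $R$-modules, and $U=F({}_TT)$. Since ${}_TT$ is projective, $U$ is
injective with respect to finitely generated modules, hence injective by Baer's
criterion. Since ${}_TT$ has a nonzero map to each nonzero module, every nonzero
finitely generated right $R$-module has a nonzero map to $U$. As $T$ is basic,
${}_TT$ is a direct sum of pairwise non-isomorphic indecomposable modules. So $U$
is a direct sum of pairwise non-isomorphic indecomposable injectives; each of these
has a nonzero socle and is therefore the injective hull of a simple module. Every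
simple right $R$-module embeds in $U$. Hence each injective hull of a simple module
occurs exactly once, $U\cong E_R$, and by contravariance
$\operatorname{End}(E_R)\cong\operatorname{End}({}_TT)^{op}\cong T$.

Conversely, let $E=E_R$ be finitely generated, $T=\operatorname{End}(E)$,
$H=\operatorname{Hom}_R(-,E)$, an exact functor with values in left $T$-modules,
and $H'=\operatorname{Hom}_T(-,E)$. If $S$ is simple then $H(S)\ne0$, and for
nonzero $f,g\in H(S)$ the map $f$ is monic, so injectivity of $E$ gives $u\in T$
with $uf=g$. Thus $H(S)$ is simple. Hence $H$ preserves finite length, and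
$T=H(E)$ has finite length as a left module.

Let $X$ be a finitely generated right $R$-module. Its socle is essential and a
finite direct sum of simple modules, so there is an embedding $X\subseteq E^n$ for
some $n$. Applying $H'$ to the exact sequence $0\to H(E^n/X)\to T^n\to H(X)\to0$,
with $H'(T^n)=E^n$, gives
\[
H'H(X)=\{y\in E^n: f(y)=0\text{ for all }f:E^n\to E\text{ with }f(X)=0\}=X,
\]
because $E$ is a cogenerator. So evaluation $X\to H'H(X)$ is an isomorphism,
natural in $X$, and with the adjunction between $H$ and $H'$,
\[
\operatorname{Hom}_T(HX',HX)\cong\operatorname{Hom}_R(X,H'HX')\cong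
\operatorname{Hom}_R(X,X').
\]
Thus $H$ is fully faithful on finitely generated modules. Let $Y$ be a finitely
generated left $T$-module, with a presentation $T^m\to T^n\to Y\to0$. The first
map is $H(g)$ for some $g:E^n\to E^m$, and exactness of $H$ on
$0\to\ker g\to E^n\to E^m$ gives $Y\cong H(\ker g)$. So $H$ is a duality.
\end{proof}

Taking $T=R$: if $E_R$ is finitely generated, a basic artinian ring $R$ has a
self-duality if and only if $R\cong\operatorname{End}(E_R)$.

\section{Locally distributive rings with radical square zero}\label{sec:squarezero}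

\subsection{Bimodules of dimension one}

Let $D,D'$ be division rings. A $D$-$D'$-bimodule $X$ is \emph{invertible} if it
has dimension $1$ on each side. Choosing $0\ne w\in X$ gives an isomorphism
$\varphi:D'\to D$ with $wd=\varphi(d)w$, and we write $X\cong X(\varphi)$.
Conversely every $\varphi$ occurs. Replacing $w$ by $gw$ with $g\in D^*$ replaces
$\varphi$ by $\operatorname{Ad}(g)\varphi$. So $X(\varphi)\cong X(\psi)$ if and
only if $\psi\in\operatorname{Inn}(D)\varphi$; we then write $\varphi\equiv\psi$.
Since $\alpha\operatorname{Ad}(g)=\operatorname{Ad}(\alpha(g))\alpha$ for an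
isomorphism $\alpha$, the relation $\equiv$ is compatible with composition. For
automorphisms of $D$ it is equality in $\operatorname{Out}(D)$.

Let $X=X(\varphi)$ be a $D$-$D'$-bimodule and $Y=X(\psi)$ a $D''$-$D'$-bimodule,
with generators $w$ and $y$, and let $f_0\in\operatorname{Hom}_{D'}(X,Y)$ be the
map with $f_0(w)=y$. Then
\[
(f_0d)(w)=f_0(dw)=f_0(w\varphi^{-1}(d))=y\varphi^{-1}(d)=\psi\varphi^{-1}(d)\,y
\qquad(d\in D),
\]
so as $D''$-$D$-bimodules
\begin{equation}\label{eq:hom}
\operatorname{Hom}_{D'}(X(\varphi),X(\psi))\cong X(\psi\varphi^{-1}).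
\end{equation}

\subsection{The datum of a ring}

Let $R$ be basic artinian with $J^2=0$, and let $1=\sum_{i=1}^ne_i$ with primitive
orthogonal idempotents $e_i$. Put $A_i=e_iRe_i$, $D_i=A_i/J(A_i)$ and
$S_i=e_iR/e_iJ$. Proper submodules of $e_iR$ lie in $e_iJ$, which is semisimple
and contains $S_j$ with multiplicity $\dim(e_iJe_j)_{D_j}$. A semisimple module
has a distributive submodule lattice if and only if it is multiplicity free: if
it is multiplicity free the lattice is Boolean, and otherwise it contains some
$S\oplus S$, which violates distributivity as explained in the Introduction. The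
same holds on the left. Hence \emph{$R$ is locally distributive if and only if each
$e_iJe_j$ is $0$ or an invertible $D_i$-$D_j$-bimodule.}

Assume this. Then $A_i$ is local, uniserial on both sides, of length at most $2$.
Put $L_i=J(A_i)$ if $J(A_i)\ne0$ and $L_i=A_i=D_i$ otherwise. In both cases
\[
L_i=\{a\in A_i: aJ(A_i)=0\}\cong X(\sigma_i)\quad\text{with }
\sigma_i\in\operatorname{Aut}(D_i),
\]
and we take $\sigma_i=1$ if $J(A_i)=0$. For $i\ne j$ put
$M_{ij}=e_iRe_j=e_iJe_j$; if it is nonzero, write $M_{ij}=X(\varphi_{ij})$ with
$\varphi_{ij}:D_j\to D_i$. Since $J^2=0$, the $M_{ij}$ are killed by the radicals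
of the $A_i$ and all products of two of them vanish, so $R$ is the trivial extension
$\bigl(\prod A_i\bigr)\ltimes\bigoplus_{i\ne j}M_{ij}$. Conversely, every such
\emph{datum} $(A_i,\varphi_{ij})$, with finitely many local rings $A_i$ such that
$J(A_i)^2=0$ and $J(A_i)$ is zero or invertible, and with isomorphisms
$\varphi_{ij}:D_j\to D_i$ given at any chosen set of positions $i\ne j$, defines a
basic locally distributive ring with $J^2=0$.

\begin{lemma}\label{lem:iso}
The rings given by $(A_i,\varphi_{ij})$ and $(B_i,\psi_{ij})$, with off-diagonal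
bimodules $M_{ij}$ and $M'_{ij}$, are isomorphic if and only if there are a
bijection $p$ of the index sets and ring isomorphisms $\theta_i:A_i\to B_{p(i)}$
such that for all $i\ne j$: $M_{ij}\ne0\iff M'_{p(i)p(j)}\neq0$, and then
$\psi_{p(i)p(j)}\equiv\bar\theta_i\varphi_{ij}\bar\theta_j^{-1}$.
\end{lemma}

\begin{proof}
Let $\Theta$ be an isomorphism. In an artinian ring two complete sets of primitive
orthogonal idempotents are conjugate up to a permutation. So after composing with
an inner automorphism we have $\Theta(e_i)=e'_{p(i)}$, and $\Theta$ restricts to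
isomorphisms $\theta_i:A_i\to B_{p(i)}$ and $M_{ij}\to M'_{p(i)p(j)}$. For a
generator $w$ of $M_{ij}$,
\[
\Theta(w)\bar\theta_j(d)=\Theta(wd)=\Theta(\varphi_{ij}(d)w)
=\bar\theta_i\varphi_{ij}(d)\,\Theta(w),
\]
which is the stated relation. Conversely, given $p$ and the $\theta_i$, choose
generators $w'$ of the $M'_{p(i)p(j)}$ for which
$\psi_{p(i)p(j)}=\bar\theta_i\varphi_{ij}\bar\theta_j^{-1}$ holds exactly, and
extend $(\theta_i)$ by $dw\mapsto\bar\theta_i(d)w'$. This respects the right
action, since $dwa=d\varphi_{ij}(\bar a)w$ goes to
$\bar\theta_i(d)\,\bar\theta_i\varphi_{ij}(\bar a)w'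
=\bar\theta_i(d)w'\,\bar\theta_j(\bar a)$.
\end{proof}

\subsection{The twist in general}

\begin{proposition}\label{prop:twist}
For $R=(A_i,\varphi_{ij})$, the module $E_R$ has finite length, and
$\operatorname{End}(E_R)$ is the ring with datum
$(A_i,\ \sigma_i\varphi_{ij}\sigma_j^{-1})$, with the same nonzero positions.
\end{proposition}

\begin{proof}
Each $A_i$ is right self-injective, trivially if it is a division ring and
otherwise by the argument of Section~\ref{sec:example}.

\emph{The injective hulls.} Put $E_i=\operatorname{Hom}_{A_i}(Re_i,A_i)$, a right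
$R$-module via $(fr)(s)=f(rs)$. Since $X\otimes_RRe_i=Xe_i$, adjunction gives
\begin{equation}\label{eq:adj}
\operatorname{Hom}_R(X,E_i)\cong\operatorname{Hom}_{A_i}(Xe_i,A_i),\qquad
h\mapsto(y\mapsto h(y)(e_i)),
\end{equation}
which is exact in $X$; so $E_i$ is injective. By \eqref{eq:adj},
$\operatorname{Hom}_R(S_j,E_i)=0$ for $j\ne i$, and
$\operatorname{Hom}_R(S_i,E_i)\cong\operatorname{Hom}_{A_i}(D_i,A_i)\cong L_i$ is
one-dimensional over $\operatorname{End}(S_i)\cong D_i$. So
$\operatorname{soc}E_i\cong S_i$. The socle is essential because $R$ is artinian,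
and thus $E_i$ is the injective hull of $S_i$. Put $E=E_R=\bigoplus E_i$.

\emph{Finite length.} We have $E_je_i=\operatorname{Hom}_{A_j}(e_iRe_j,A_j)$. For
$i=j$ this is $A_j$, via $f\mapsto f(e_j)$. For $i\ne j$ it is $0$ if $M_{ij}=0$.
Otherwise $M_{ij}J(A_j)=0$ forces the images of the maps into $L_j$, and
\eqref{eq:hom} gives
\[
E_je_i=\operatorname{Hom}_{D_j}(M_{ij},L_j)\cong X(\sigma_j\varphi_{ij}^{-1}),
\]
a $D_j$-$D_i$-bimodule. Every $E_je_i$ has finite length over $A_i$, so $E_j$ has
finite length.

\emph{The diagonal.} $A_j$ acts on $E_j$ by $(af)(r)=af(r)$. Under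
$E_je_j\cong A_j$, \eqref{eq:adj} identifies $\operatorname{End}_R(E_j)$ with
$\operatorname{End}((A_j)_{A_j})$ and the action of $a$ with left multiplication
by $a$. So $A_j\cong\operatorname{End}_R(E_j)$ as rings.

\emph{Off the diagonal.} Let $i\ne j$ and
$S_{ij}=\operatorname{Hom}_R(E_j,E_i)$. With the above identifications
\eqref{eq:adj} is an isomorphism
$S_{ij}\cong\operatorname{Hom}_{A_i}(E_je_i,A_i)$ of $A_i$-$A_j$-bimodules. It is
$0$ if $M_{ij}=0$. Otherwise $E_je_i$ is killed by $J(A_i)$, so maps have values
in $L_i\cong X(\sigma_i)$, and \eqref{eq:hom} gives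
\[
S_{ij}\cong\operatorname{Hom}_{D_i}\bigl(X(\sigma_j\varphi_{ij}^{-1}),X(\sigma_i)\bigr)
\cong X(\sigma_i\varphi_{ij}\sigma_j^{-1}).
\]

\emph{Products.} It remains to see that $S_{ij}S_{jk}=0$ for $i\ne j\ne k$,
including $i=k$. Let $h\in S_{jk}$, so $h:E_k\to E_j$. It is not injective, because
the socles of $E_k$ and $E_j$ are simple and not isomorphic; so
$h(\operatorname{soc}E_k)=0$. As $J^2=0$, $E_kJ\subseteq\operatorname{soc}E_k$.
Hence $h(E_k)J=0$, that is, $h(E_k)\subseteq\operatorname{soc}E_j$, and by the
same argument $S_{ij}$ kills $\operatorname{soc}E_j$. Thus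
$\operatorname{End}(E)$ is the trivial extension
$(\prod A_i)\ltimes\bigoplus_{i\ne j}S_{ij}$.
\end{proof}

\begin{theorem}\label{thm:criterion}
Let $R$ be a basic locally distributive ring with $J^2=0$ and datum
$(A_i,\varphi_{ij})$. Then $R$ has a self-duality if and only if there are a
permutation $p$ and ring isomorphisms $\theta_i:A_i\to A_{p(i)}$ such that for all
$i\neq j$: $M_{ij}\ne0\iff M_{p(i)p(j)}\ne0$, and then
\[
\varphi_{p(i)p(j)}\equiv(\bar\theta_i\sigma_i)\,\varphi_{ij}\,(\bar\theta_j\sigma_j)^{-1}.
\]
\end{theorem}

\begin{proof}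
By Propositions~\ref{prop:duality} and~\ref{prop:twist}, self-duality means that
the ring with datum $(A_i,\sigma_i\varphi_{ij}\sigma_j^{-1})$ is isomorphic to
$R$. Apply Lemma~\ref{lem:iso}.
\end{proof}

\section{Two vertices and a two-cycle}\label{sec:twocycle}

We now add the second off-diagonal corner to the ring of
Section~\ref{sec:example}.

\begin{corollary}\label{cor:twocycle}
Let $A$ be a local ring, uniserial of length $2$ on both sides, with residue
division ring $D$ and $J(A)=X(\sigma)$. For $\kappa\in\operatorname{Aut}(D)$ let
$R(\kappa)$ be the ring with $A_1=A$, $A_2=D$, $\varphi_{12}=1$,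
$\varphi_{21}=\kappa$.
\begin{enumerate}
\item[(i)] $R(\kappa)$ is basic and locally distributive, with $J^2=0$, two simple
right modules, and length $5$ on each side.
\item[(ii)] $R(\kappa)\cong R(\kappa')$ if and only if
$\kappa'\equiv\bar\theta\kappa\bar\theta^{-1}$ for some
$\theta\in\operatorname{Aut}(A)$.
\item[(iii)] The endomorphism ring of the minimal injective cogenerator of
$R(\kappa)$ is isomorphic to $R(\sigma\kappa\sigma^{-1})$.
\item[(iv)] $R(\kappa)$ has a self-duality if and only if for some
$\theta\in\operatorname{Aut}(A)$ the class of $\bar\theta\sigma$ commutes with the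
class of $\kappa$ in $\operatorname{Out}(D)$.
\end{enumerate}
\end{corollary}

\begin{proof}
(i) The four pieces $e_iRe_j$ have lengths $2,1,1,1$ on either side.

(ii) In Lemma~\ref{lem:iso} we have $p=\mathrm{id}$, since $A$ is not a division
ring. With $\theta_1=\theta\in\operatorname{Aut}(A)$ and
$\theta_2\in\operatorname{Aut}(D)$ the conditions are
$1\equiv\bar\theta\theta_2^{-1}$ and $\kappa'\equiv\theta_2\kappa\bar\theta^{-1}$.
The first says $\theta_2\equiv\bar\theta$, and then the second is the claim.

(iii) Here $\sigma_1=\sigma$ and $\sigma_2=1$, so by Proposition~\ref{prop:twist}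
the datum of the endomorphism ring is $\varphi'_{12}=\sigma$,
$\varphi'_{21}=\kappa\sigma^{-1}$. Lemma~\ref{lem:iso} with $\theta_1=1$,
$\theta_2=\sigma$ changes it to $(\sigma\sigma^{-1},\sigma\kappa\sigma^{-1})=
(1,\sigma\kappa\sigma^{-1})$.

(iv) By Propositions~\ref{prop:duality} and~\ref{prop:twist} together with (iii),
self-duality means $R(\sigma\kappa\sigma^{-1})\cong R(\kappa)$. By (ii) this says
$\kappa\equiv(\bar\theta\sigma)\kappa(\bar\theta\sigma)^{-1}$ for some $\theta$.
\end{proof}

Thus the twist that was absorbed at the second vertex reappears as a conjugation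
of $\kappa$ by $\sigma$, and only automorphisms of $A$ are available to undo it. To
get a ring without self-duality, the classes of $\sigma$ and $\kappa$ must not
commute in $\operatorname{Out}(D)$; this is the case $\theta=1$. The following
remark shows that $A$, too, has to be chosen with care.

\begin{remark}\label{rem:split}
Suppose that $A$ is split, that is, $A=D\oplus Dx$ with $D$ a \emph{subring},
$x^2=0$ and $xd=\sigma(d)x$. Then $d+d'x\mapsto\sigma^{-1}(d)+\sigma^{-1}(d')x$ is
an automorphism of $A$: it is additive and bijective, fixes $x$, restricts to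
$\sigma^{-1}$ on $D$, and preserves the relation, as $x\,\sigma^{-1}(d)=d\,x
=\sigma^{-1}(\sigma(d))\,x$. It induces $\bar\theta=\sigma^{-1}$, and so every
$R(\kappa)$ has a self-duality.
\end{remark}

So $A$ must be a non-split extension of $D$ by $X(\sigma)$. More precisely, by (iv),
no automorphism $\beta\sigma^{-1}$ of $D$ with $\beta$ commuting with $\kappa$ in
$\operatorname{Out}(D)$ may be induced by an automorphism of $A$.

\section{The division ring and the local ring}\label{sec:construction}

\subsection{The division ring $D$ and its monomial automorphisms}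

We want a division ring with many automorphisms that are nevertheless under
control. Let
\[
P=\mathbb Q[z,\,s_{ij}\ (i,j\in\mathbb Z)],\qquad F=\operatorname{Frac}(P).
\]
Let $\mu,\rho$ be the commuting automorphisms of $F$ fixing $z$ with
$\mu(s_{ij})=s_{i+1,j}$ and $\rho(s_{ij})=s_{i,j+1}$. Let $D=F((t;\mu))$ be the
ring of skew Laurent series $\sum_{i\ge m}a_it^i$ with coefficients $a_i\in F$ and
multiplication determined by $ta=\mu(a)t$. It is a division ring, since a nonzero
series is a monomial times $1+y$ with $y$ of positive order, and $1+y$ is inverted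
by the geometric series. The shift $\mu$ is used to form $D$; the shift $\rho$ in
the other direction will give the automorphism $\kappa$; the variable $z$ is
central.

For $c\in F^*$ define $c_i\in F^*$ $(i\in\mathbb Z)$ by $(ct)^i=c_it^i$. Then
\begin{equation}\label{eq:cocycle}
c_{i+j}=c_i\,\mu^i(c_j),\qquad c_0=1,\qquad c_1=c.
\end{equation}
For $\gamma\in\operatorname{Aut}(F)$ with $\gamma\mu=\mu\gamma$ and $c\in F^*$ put
\[
[\gamma,c]\Bigl(\sum a_it^i\Bigr)=\sum\gamma(a_i)\,c_i\,t^i ;
\]
this is $\gamma$ on $F$ and sends $t$ to $ct$. It is multiplicative on monomials,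
since
\[
\gamma(a)c_it^i\;\gamma(b)c_jt^j=\gamma(a\mu^i(b))\,c_i\mu^i(c_j)\,t^{i+j}
=\gamma(a\mu^i(b))\,c_{i+j}\,t^{i+j}.
\]
Hence it is multiplicative on $D$, because it acts coefficientwise and each
coefficient of a product is a finite sum of contributions of pairs of monomials.
Such a map is determined by its values on $F$ and at $t$, and comparing these we get
\begin{equation}\label{eq:comp}
[\gamma,c][\gamma',c']=[\gamma\gamma',\,\gamma(c')c],
\end{equation}
so $[\gamma,c]$ is an automorphism with inverse
$[\gamma^{-1},\gamma^{-1}(c)^{-1}]$. Let $\Gamma\subseteq\operatorname{Aut}(D)$ be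
the group of all $[\gamma,c]$, and write $\rho$ also for $[\rho,1]$. Put
\[
\lambda=s_{00},\qquad\sigma=[1,\lambda],\qquad\text{so that }\
\sigma^n=[1,\lambda^n]\quad(n\in\mathbb Z).
\]
Thus $\sigma$ is the identity on $F$ and sends $t$ to $s_{00}t$, while $\rho$ moves
$s_{00}$ to $s_{01}$.

\subsection{Two derivations}

To glue $D$ and $X(\sigma)$ to a non-split ring we use a product of two
derivations. The first one is $\partial=\partial/\partial z$. On $F$ it commutes
with $\mu$, so $\partial(\sum a_it^i)=\sum\partial(a_i)t^i$ is a derivation of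
$D$.

The second is a twisted derivation, that is, an additive map $\delta:D\to D$ with
\begin{equation}\label{eq:delta}
\delta(ab)=\delta(a)\sigma(b)+a\,\delta(b)\qquad(a,b\in D).
\end{equation}
We look for one with $\delta(t)=0$ which restricts to a derivation $\xi$ of $F$
(recall that $\sigma$ is the identity on $F$). Applying $\delta$ to $ta=\mu(a)t$
gives $\mu(\xi(a))t=\xi(\mu(a))\lambda t$, so $\xi$ must satisfy
\begin{equation}\label{eq:xi}
\mu\xi=\lambda\,\xi\mu .
\end{equation}
If $\xi(s_{00})=1$, this forces $\xi(s_{i0})=\lambda_i^{-1}$ for all $i$, where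
$\lambda_i$ is defined by $(\lambda t)^i=\lambda_it^i$. So let $\xi$ be the
derivation of $F$ with
\[
\xi(z)=0,\qquad\xi(s_{i0})=\lambda_i^{-1},\qquad\xi(s_{ij})=0\quad(j\neq0).
\]
Then \eqref{eq:xi} holds. Indeed, both sides are additive maps $\eta$ with
$\eta(ab)=\eta(a)\mu(b)+\mu(a)\eta(b)$, so it suffices to compare them on
generators of the field $F$. On $s_{i0}$ the claim is
$\mu(\lambda_i)^{-1}=\lambda\lambda_{i+1}^{-1}$,
which follows from $\lambda_{i+1}=\lambda\mu(\lambda_i)$, a case of
\eqref{eq:cocycle}. On $z$ and on $s_{ij}$ with $j\ne0$ both sides vanish.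
Moreover
\begin{equation}\label{eq:xii}
\mu^i\xi=\lambda_i\,\xi\mu^i\qquad(i\in\mathbb Z).
\end{equation}
This is clear for $i=0$. If it holds for $i$, then
$\mu^{i+1}\xi=\mu(\lambda_i)\,\mu\xi\mu^i=\mu(\lambda_i)\lambda\,\xi\mu^{i+1}
=\lambda_{i+1}\xi\mu^{i+1}$. Also
\[
\mu\cdot\mu^{i-1}\xi=\lambda_i\,\xi\mu^i=\lambda_i\lambda^{-1}\,\mu\xi\mu^{i-1}
=\mu(\lambda_{i-1})\,\mu\xi\mu^{i-1},
\]
and applying $\mu^{-1}$ gives the case $i-1$.

Define
\[
\delta\Bigl(\sum a_it^i\Bigr)=\sum\xi(a_i)\,\lambda_i\,t^i .
\]
Then $\delta(t)=0$ and $\delta|_F=\xi$, and \eqref{eq:delta} holds. To see this on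
monomials, note $\delta(at^i\,bt^j)=\xi(a\mu^i(b))\,\lambda_{i+j}\,t^{i+j}$, while
\begin{align*}
\delta(at^i)\,\sigma(bt^j)+at^i\,\delta(bt^j)
&=\bigl[\xi(a)\lambda_i\,\mu^i(b)\mu^i(\lambda_j)
   +a\,\mu^i(\xi(b))\,\mu^i(\lambda_j)\bigr]t^{i+j}\\
&=\bigl[\xi(a)\mu^i(b)+a\,\xi(\mu^i(b))\bigr]\lambda_{i+j}\,t^{i+j},
\end{align*}
using $\lambda_i\mu^i(\lambda_j)=\lambda_{i+j}$ and, in the second term,
\eqref{eq:xii}. The general case follows as before, since all maps act
coefficientwise.

\subsection{The local ring $A$}

Let $A=D\oplus Dx$ with the product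
\begin{equation}\label{eq:A}
(a+bx)(c+dx)=ac+\bigl(ad+b\,\sigma(c)+\partial(a)\,\delta(c)\bigr)x .
\end{equation}
It is biadditive. For associativity we compare the $x$-parts of
$\bigl((a+bx)(c+dx)\bigr)(e+fx)$ and $(a+bx)\bigl((c+dx)(e+fx)\bigr)$, which are
\begin{gather*}
acf+ad\,\sigma(e)+b\,\sigma(c)\sigma(e)+\partial(a)\delta(c)\sigma(e)+\partial(ac)\delta(e),\\
acf+ad\,\sigma(e)+a\,\partial(c)\delta(e)+b\,\sigma(ce)+\partial(a)\delta(ce).
\end{gather*}
They agree because $\partial(ac)=\partial(a)c+a\,\partial(c)$ and
$\delta(ce)=\delta(c)\sigma(e)+c\,\delta(e)$. The identity is $1$, as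
$\partial(1)=\delta(1)=0$.

The set $J=Dx=xD$ is an ideal with $J^2=0$, $A/J=D$, and $xd=\sigma(d)x$. So $A$ is
local, uniserial of length $2$ on both sides, and $J(A)=X(\sigma)$. Note that $D$
is a subset of $A$ but not a subring. Writing a dot for the product of $A$, for
$c\in F^*$ and the element $ct\in D\subset A$ we get from \eqref{eq:A}
\[
z\cdot t-t\cdot z=0,\qquad\text{but}\qquad
z\cdot(ct)-(ct)\cdot z=\partial(z)\,\delta(ct)\,x=\xi(c)\lambda t\,x .
\]
So replacing $t$ by $ct$ changes the commutator with $z$. This is how $A$ will
detect the factor $c$ in an automorphism $[\gamma,c]$.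

\begin{proposition}\label{prop:key}
For $0\ne n\in\mathbb Z$ there is no $\theta\in\operatorname{Aut}(A)$ such that
$\bar\theta\sigma^n$ commutes with $\rho$ in $\operatorname{Out}(D)$.
\end{proposition}

Given this with $n=1$, Corollary~\ref{cor:twocycle} shows that the ring
\begin{equation}\label{eq:R}
R=R(\rho)=\begin{pmatrix}A&M\\N&D\end{pmatrix},\qquad M=X(1),\quad N=X(\rho),
\end{equation}
with $J(A)M=NJ(A)=MN=NM=0$, is as required in Theorem~\ref{thm:main}.

The proof of Proposition~\ref{prop:key} has three steps. First, up to inner
automorphisms all automorphisms of $D$ lie in $\Gamma$ (Lemma~\ref{lem:autD}), so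
that we may assume $\bar\theta=[\gamma,c]$. Second, an element of $\Gamma$ that
commutes with $\rho$ in $\operatorname{Out}(D)$ has a factor in the subgroup
$\mathbb Q(z)^*\{a/\mu(a)\}$ of $F^*$ (Lemma~\ref{lem:rho}); for
$\bar\theta\sigma^n$ this will say that $c$ equals $\lambda^{-n}$ modulo this
subgroup. Third, a logarithmic derivative that vanishes on this subgroup vanishes
at $c$, because $[\gamma,c]$ comes from $A$, but not at $\lambda^{-n}$
(Lemmas~\ref{lem:log} and~\ref{lem:lift}).

\section{Automorphisms of $D$}\label{sec:autD}

\begin{lemma}\label{lem:autD}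
Every automorphism of $D$ lies in $\operatorname{Inn}(D)\cdot\Gamma$.
\end{lemma}

\begin{proof}
Let $\alpha\in\operatorname{Aut}(D)$, let $v$ be the $t$-adic valuation, and
$O=\{v\ge0\}$. We show that $\alpha$ preserves $v$, then conjugate it so that it
maps $F$ to itself, and finally determine $\alpha(t)$.

\emph{Step 1: $\alpha$ preserves $v$.} Let $w=v\circ\alpha:D^*\to\mathbb Z$, a
surjective valuation. Let $y\neq0$ and $v(y)>0$. For every $n\ge1$ the element
$1+y\ne0$ has an $n$-th root in $D$, given by the binomial series in $y$; here we use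
that $D$ is complete and contains $\mathbb Q$ centrally. So
$w(1+y)\in\bigcap_nn\mathbb Z=0$. If $w(y)<0$, then $w(1+y)=w(y)\ne0$; hence
$w(y)\ge0$. If $v(a)=0$, then $v(a^nt)=1$ for all
$n\in\mathbb Z$, so $n\,w(a)+w(t)\ge0$ for all $n$, and $w(a)=0$. Since every
element of $D^*$ is $ut^k$ with $v(u)=0$, we get $w=w(t)v$ with $w(t)\ge0$, and
surjectivity gives $w=v$.

So $\alpha$ induces an automorphism $\gamma$ of $O/tO=F$.

\emph{Step 2: after an inner automorphism, $\alpha=\gamma$ on $F$.} Let $d=s_{00}$
and $d'=\gamma^{-1}(d)$. Then $\mu^n(d)\ne d$ for $n\ne0$, and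
$\alpha(d')\in d+tO$. If $u\equiv d+bt^n\pmod{t^{n+1}}$ with $b\in F$, $n\ge1$,
then conjugating $u$ by $1+et^n$ $(e\in F)$ gives
\[
d+\bigl(b+e(\mu^n(d)-d)\bigr)t^n\pmod{t^{n+1}},
\]
which is $d$ modulo $t^{n+1}$ for suitable $e$. Doing this for $n=1,2,\dots$, the
infinite product of the factors converges to some $g\in1+tO$ with
$g\,\alpha(d')g^{-1}=d$. Replace $\alpha$ by $\operatorname{Ad}(g)\alpha$. It still
preserves $v$ and induces $\gamma$ on $O/tO$, and now $\alpha(d')=d$. So
$\alpha(F)$ commutes with $d$. The centralizer of $d$ in $D$ is $F$, as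
$a_i(\mu^i(d)-d)=0$ forces $a_i=0$ for $i\ne0$. Hence $\alpha(a)\in F$, and so
$\alpha(a)=\gamma(a)$, for all $a\in F$.

\emph{Step 3: the image of $t$.} Write $\alpha(t)=\sum_{i\ge1}b_it^i$ with
$b_1\neq0$. From $\alpha(t)\alpha(a)=\alpha(\mu(a))\alpha(t)$ we get
$b_i\,\mu^i\gamma(a)=\gamma\mu(a)\,b_i$ for $a\in F$. For $i=1$ this gives
$\mu\gamma=\gamma\mu$. If $b_i\ne0$, then $\mu^i\gamma=\gamma\mu=\mu\gamma$, so
$i=1$. Hence $\alpha(t)=b_1t$. As $\alpha$ preserves $v$, it is continuous, and so
$\alpha=[\gamma,b_1]$.
\end{proof}

Put
\[
B=\{a/\mu(a):a\in F^*\},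
\]
a subgroup of $F^*$. For $y\in F^*$ and $i\in\mathbb Z$ we have
$\mu^i(y)/y\in B$, by telescoping. This group controls which elements of $\Gamma$
are inner.

\begin{lemma}\label{lem:inner}
$\Gamma\cap\operatorname{Inn}(D)\subseteq\{[\mu^i,b]:i\in\mathbb Z,\ b\in B\}$.
\end{lemma}

\begin{proof}
If $\operatorname{Ad}(g)=[\gamma,c]$ with $g=\sum g_it^i$, then comparing
coefficients in $ga=\gamma(a)g$ gives $g_i\mu^i(a)=\gamma(a)g_i$ for all $a\in F$.
So $\gamma=\mu^i$ whenever $g_i\ne0$. As the $\mu^i$ are distinct, there is only
one such $i$, and $g=g_it^i$. Then $ct=gtg^{-1}=g_i\mu(g_i)^{-1}t$, so $c\in B$.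
\end{proof}

To compare classes modulo $B$ we use unique factorization. Let $\Pi$ be the set of
irreducible elements of the factorial ring $P$, up to units (that is, up to
$\mathbb Q^*$), which do not lie in $\mathbb Q[z]$. A nonempty finite set of
variables $s_{ij}$ occurs in each $p\in\Pi$, and a nontrivial translation of
$\mathbb Z^2$ preserves no nonempty finite set. So the group
$\langle\mu,\rho\rangle\cong\mathbb Z^2$ acts freely on $\Pi$. An element of $F^*$
is determined, up to a factor in $\mathbb Q(z)^*$, by its exponents
$v_p$ $(p\in\Pi)$, almost all of which are zero.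

As a first consequence, the fixed field of $\mu$ is
\begin{equation}\label{eq:fixed}
F^\mu=\mathbb Q(z):
\end{equation}
the exponents of a nonzero $\mu$-fixed element are constant on the infinite
$\mu$-orbits in $\Pi$, hence $0$.

\begin{lemma}\label{lem:rho}
If $[\gamma,c]\in\Gamma$ commutes with $\rho$ in $\operatorname{Out}(D)$, then
$c\in\mathbb Q(z)^*B$.
\end{lemma}

\begin{proof}
By \eqref{eq:comp}, $[\gamma,c]\rho=[\gamma\rho,c]$ and
$\rho[\gamma,c]=[\rho\gamma,\rho(c)]$. They differ by an inner automorphism in
$\Gamma$, so by Lemma~\ref{lem:inner} there are $i\in\mathbb Z$ and $b\in B$ with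
\[
[\gamma\rho,c]=[\mu^i,b]\,[\rho\gamma,\rho(c)]=[\mu^i\rho\gamma,\;\mu^i(\rho(c))\,b].
\]
Thus $c=\mu^i(\rho(c))\,b$, and since $\mu^i(\rho(c))/\rho(c)\in B$, we get
$\rho(c)/c\in B$.

For $p\in\Pi$ and $y\in F^*$ put $d_p(y)=\sum_{n\in\mathbb Z}v_{\mu^np}(y)$, a
finite sum. Then $d_p$ is a homomorphism $F^*\to\mathbb Z$ vanishing on $B$, and
$d_{\rho p}(\rho(y))=d_p(y)$. Since $\rho(c)/c\in B$, this gives
$d_{\rho p}(c)=d_{\rho p}(\rho(c))=d_p(c)$, hence $d_{\rho^mp}(c)=d_p(c)$ for all
$m$. The elements $\mu^n\rho^mp$ of $\Pi$ are pairwise distinct and only finitely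
many have nonzero exponent in $c$. So $d_{\rho^mp}(c)=0$ for large $m$, and
$d_p(c)=0$. In other words, in each $\mu$-orbit in
$\Pi$ the exponents of $c$ sum to $0$. Fix a polynomial $p$ representing each
orbit. Then $c$ is an element of $\mathbb Q(z)^*$ times finitely many factors
$\prod_n\mu^n(p)^{k_n}$ with $\sum k_n=0$, and such a factor equals
$\prod_n(\mu^n(p)/p)^{k_n}\in B$.
\end{proof}

This is where the second direction of the grid $\mathbb Z^2$ is used. For example,
$\sigma=[1,\lambda]$ does not commute with $\rho$ in $\operatorname{Out}(D)$,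
because $d_{s_{00}}(\lambda)=1$, whereas $d_{s_{00}}$ vanishes on
$\mathbb Q(z)^*B$.

\section{Automorphisms of $A$, and the proof of Theorems \ref{thm:main} and \ref{thm:chain}}
\label{sec:autA}

\subsection{A logarithmic derivative}

As we saw in Section~\ref{sec:construction}, the commutator of $z$ and $ct$ in $A$
involves $\xi(c)$. An automorphism $\theta$ of $A$ with $\bar\theta=[\gamma,c]$
sends $z$ and $t$ to lifts of $\gamma(z)$ and $ct$, and these lifts may have nonzero
$x$-parts, which also contribute to the commutator. After a suitable normalization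
these contributions will lie in the $\mathbb Q$-subspace
\[
I=\{\lambda^{-1}\mu(e)-e:\ e\in F\}\subseteq F .
\]
So we work modulo $I$. Let $\ell:F^*\to F/I$ be the map $\ell(c)=\xi(c)/c+I$. It is
a homomorphism from the multiplicative group to the $\mathbb Q$-vector space $F/I$.

\begin{lemma}\label{lem:log}
\textup{(a)} $\ell$ vanishes on $\mathbb Q(z)^*B$. \textup{(b)}
$\ell(\lambda)\ne0$.
\end{lemma}

\begin{proof}
(a) $\xi$ vanishes on $\mathbb Q(z)$. Let $b=a/\mu(a)$ and $y=\xi(a)/a$. By
\eqref{eq:xi}, $\xi(\mu(a))=\lambda^{-1}\mu(\xi(a))$, so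
\[
\frac{\xi(b)}b=y-\frac{\xi(\mu(a))}{\mu(a)}=y-\lambda^{-1}\mu(y)\in I.
\]

(b) We have $\xi(\lambda)/\lambda=1/s_{00}$. Suppose
$1/s_{00}=s_{00}^{-1}\mu(e)-e$ with $e\in F$, that is,
\[
\mu(e)=1+s_{00}\,e .
\]
The idea is that $\mu$ raises the first index of every variable, while the right
side involves the variables of $e$ and at most one further one. For $f\in F$ let
$\operatorname{supp}(f)=\{s_{ij}:\partial f/\partial s_{ij}\ne0\}$, a finite set;
then $\operatorname{supp}(\mu(f))=\mu(\operatorname{supp}(f))$.

Suppose $\operatorname{supp}(e)\neq\emptyset$. Let $i_1$ and $i_0$ be the largest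
and the smallest first index occurring in it, and let
$s_{i_1j}\in\operatorname{supp}(e)$. Then
$s_{i_1+1,j}\in\operatorname{supp}(\mu(e))\subseteq\operatorname{supp}(e)\cup\{s_{00}\}$,
and $s_{i_1+1,j}\notin\operatorname{supp}(e)$. So $i_1=-1$, and hence $i_0\le-1$. Let
$s=s_{i_0j'}\in\operatorname{supp}(e)$; this variable is different from $s_{00}$.
Then $\partial(1+s_{00}e)/\partial s=s_{00}\,\partial e/\partial s\ne0$, so
$s\in\operatorname{supp}(\mu(e))$. But all first indices occurring there are
$\ge i_0+1$, a contradiction. So $\operatorname{supp}(e)=\emptyset$.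

It follows that $e\in\mathbb Q(z)$. Indeed, write $e=f/g$ with $f,g\in P$ coprime.
For each variable $s=s_{ij}$, $\partial e/\partial s=0$ gives
$g\,\partial f/\partial s=f\,\partial g/\partial s$. So $g$ divides
$\partial g/\partial s$, which is $0$ or of smaller degree in $s$. Hence
$\partial g/\partial s=0$, and then $\partial f/\partial s=0$. In characteristic
$0$ this means that $s$ occurs neither in $f$ nor in $g$.

So $\mu(e)=e$ and $(1-s_{00})e=1$, which is impossible for $e\in\mathbb Q(z)$.
\end{proof}

\begin{lemma}\label{lem:lift}
Let $\theta\in\operatorname{Aut}(A)$. Then $\bar\theta$ and $\sigma$ commute in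
$\operatorname{Out}(D)$. If $\bar\theta=[\gamma,c]$, then $\gamma(\lambda)/\lambda\in B$
and $\ell(c)=0$.
\end{lemma}

\begin{proof}
\emph{Commutation with $\sigma$.} Since $\theta(J)=J$, we have $\theta(x)=hx$ with
$h\in D^*$. Applying $\theta$ to $xd=\sigma(d)x$ gives
$h\,\sigma(\bar\theta(d))\,x=\bar\theta(\sigma(d))\,h\,x$, that is,
$\bar\theta\sigma=\operatorname{Ad}(h)\sigma\bar\theta$.

Now let $\bar\theta=[\gamma,c]$. By \eqref{eq:comp},
$\bar\theta\sigma=[\gamma,\gamma(\lambda)c]$ and $\sigma\bar\theta=[\gamma,c\lambda]$.
So $\operatorname{Ad}(h)$ lies in $\Gamma$ and is trivial on $F$, and by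
Lemma~\ref{lem:inner} it is $[1,b]$ with $b\in B$. Hence $\gamma(\lambda)c=bc\lambda$,
so $\gamma(\lambda)/\lambda=b\in B$.

\emph{The logarithmic derivative.} Since $z$ and $t$ commute in $A$, so do
$\theta(z)$ and $\theta(t)$; we compare the $x$-parts of their two products. Write
\[
\theta(z)=\zeta+ex,\qquad\theta(t)=ct+bx,\qquad\zeta=\gamma(z),\quad e,b\in D.
\]
Since $\gamma$ commutes with $\mu$, $\zeta\in F^\mu=\mathbb Q(z)$ by
\eqref{eq:fixed}, and $\zeta\notin\mathbb Q$ since $z\notin\mathbb Q$. So $\zeta$ is
central in $D$, $\sigma(\zeta)=\zeta$, $\delta(\zeta)=\xi(\zeta)=0$, and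
$\zeta':=\partial(\zeta)\in\mathbb Q(z)^*$. Moreover $\sigma(ct)=c\lambda t$ and
$\delta(ct)=\xi(c)\lambda t$. By \eqref{eq:A}, the $x$-parts of
$\theta(z)\theta(t)$ and $\theta(t)\theta(z)$ are the two sides of
\[
\zeta b+e\,c\lambda t+\zeta'\,\xi(c)\lambda t=ct\,e+b\,\zeta .
\]
Here $\zeta b=b\zeta$. With $e=\sum e_it^i$, comparing coefficients of $t$ gives
\[
e_0\,c\lambda+\zeta'\,\xi(c)\lambda=c\,\mu(e_0).
\]
Divide by $c\lambda\zeta'$ and put $e'=e_0/\zeta'$. As $\mu(\zeta')=\zeta'$, we get
$\xi(c)/c=\lambda^{-1}\mu(e')-e'\in I$.
\end{proof}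

In the split ring of Remark~\ref{rem:split} the term $\zeta'\xi(c)\lambda t$ would be
missing, and the computation would give no condition on $c$.

\subsection{Proofs of the two theorems}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Suppose $\bar\theta\sigma^n$ commutes with $\rho$ in $\operatorname{Out}(D)$, with
$n\neq0$. By Lemma~\ref{lem:autD}, $\bar\theta=\operatorname{Ad}(g)[\gamma,c]$ with
$g\in D^*$. The element $g\in A$ is a unit of the local ring $A$. Composing
$\theta$ with an inner automorphism of $A$, which does not change the class of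
$\bar\theta$, we may assume $\bar\theta=[\gamma,c]$. Then
$\bar\theta\sigma^n=[\gamma,\,c\,\gamma(\lambda)^n]$, and Lemma~\ref{lem:rho} gives
$c\,\gamma(\lambda)^n\in\mathbb Q(z)^*B$. Since $\gamma(\lambda)/\lambda\in B$ by
Lemma~\ref{lem:lift}, also $c\lambda^n\in\mathbb Q(z)^*B$. Now
Lemma~\ref{lem:log}(a) yields $\ell(c)+n\,\ell(\lambda)=0$, while $\ell(c)=0$ by
Lemma~\ref{lem:lift}. Hence $n\,\ell(\lambda)=0$ in the $\mathbb Q$-vector space
$F/I$, and $\ell(\lambda)=0$, contradicting Lemma~\ref{lem:log}(b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]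
By Corollary~\ref{cor:twocycle}(i), the ring $R=R(\rho)$ of \eqref{eq:R} is basic
and locally distributive with the stated invariants. By
Corollary~\ref{cor:twocycle}(iv) and Proposition~\ref{prop:key} with $n=1$, it has
no self-duality.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:chain}]
Put $R_n=R(\sigma^n\rho\sigma^{-n})$ for $n\in\mathbb Z$. By
Corollary~\ref{cor:twocycle}(iii), $\operatorname{End}(E_{R_n})\cong R_{n+1}$, and
$E_{R_n}$ has finite length by Proposition~\ref{prop:twist}. So
Proposition~\ref{prop:duality} gives the duality between finitely generated right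
$R_n$-modules and finitely generated left $R_{n+1}$-modules.

If $R_m\cong R_n$, Corollary~\ref{cor:twocycle}(ii) gives
$\theta\in\operatorname{Aut}(A)$ with
$\bar\theta\sigma^m\rho\,\sigma^{-m}\bar\theta^{-1}\equiv\sigma^n\rho\,\sigma^{-n}$.
So $\sigma^{-n}\bar\theta\sigma^m$ commutes with $\rho$ in $\operatorname{Out}(D)$.
By Lemma~\ref{lem:lift}, $\bar\theta$ and $\sigma$ commute in
$\operatorname{Out}(D)$, so $\bar\theta\sigma^{m-n}$ commutes with $\rho$ there, and
$m=n$ by Proposition~\ref{prop:key}.

For a chain $R=T_0,\dots,T_k$ as in the theorem, Proposition~\ref{prop:duality} and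
Corollary~\ref{cor:twocycle}(iii) give $T_m\cong R_m$ by induction on $m$. Hence
$T_k\cong R_k\not\cong R_0=R$.
\end{proof}

\section{Positive results}\label{sec:positive}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
The example in parentheses is covered by the Skolem--Noether theorem. Let $R$ have
datum $(A_i,\varphi_{ij})$. It suffices to find
$\theta_i\in\operatorname{Aut}(A_i)$ with $\bar\theta_i\equiv\sigma_i^{-1}$ and to
use $p=\mathrm{id}$ in Theorem~\ref{thm:criterion}. If $J(A_i)=0$, then
$\sigma_i=1$ and $\theta_i=1$ works.

Let $J(A_i)\ne0$ and drop the index: $J(A)=Dx$ with $xd=\sigma(d)x$. Let $Z$ be the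
center of $D$. If $\sigma$ is trivial on $Z$, then $\sigma\equiv1$ by hypothesis,
and $\theta=1$ works. Otherwise we show that $A$ is split. Pick $c\in Z$ with
$\sigma(c)\ne c$; then $\sigma(c)-c\in Z\setminus\{0\}$. Let $\tilde c\in A$ be a
lift of $c$, and $C$ the centralizer of $\tilde c$ in $A$. For $d\in D$,
\[
(dx)\tilde c-\tilde c(dx)=d\,(\sigma(c)-c)\,x,
\]
so $u\mapsto u\tilde c-\tilde cu$ is a bijection of $J$. In particular
$C\cap J=0$. For $a\in A$ we have $a\tilde c-\tilde ca\in J$, because $c$ is
central in $D$; so there is $d\in D$ with $a+dx\in C$. Thus $C\to A/J=D$ is an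
isomorphism of rings, and identifying $C$ with $D$ we have $A=D\oplus Dx$ with $D$
a subring, $x^2=0$ and $xd=\sigma(d)x$. By Remark~\ref{rem:split}, $\sigma^{-1}$
is induced by an automorphism of $A$.
\end{proof}

So for $J^2=0$ a counterexample needs a residue division ring of infinite
dimension over its center.

\begin{proof}[Proof of Theorem~\ref{thm:short}]
Self-duality is Morita invariant and passes to finite products, and local
distributivity is Morita invariant. So let $R$ be basic and indecomposable, with
primitive idempotents $e_1,\dots,e_n$. Put $A_i=e_iRe_i$ and $M_{ij}=e_iRe_j$ for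
$i\ne j$. The right length of $R$ is the sum of the right lengths of the $A_i$ and
of the $M_{ij}$ (over $A_j$).

\emph{$n=1$, any length.} $R$ is local. The semisimple modules $J^i/J^{i+1}$ have
distributive submodule lattices on both sides, and there is only one simple module
on each side; so they have length at most $1$ on both sides. If a right ideal
$K\subseteq J^i$ is not contained in $J^{i+1}$, then $K+J^iJ=J^i$, so $K=J^i$ by
Nakayama's lemma; similarly on the left. So the one-sided ideals are exactly the
powers $J^i$. If $J^l=0\neq J^{l-1}$, then for $0\le i\le l$ the left and the right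
annihilator of $J^i$ are both $J^{l-i}$, since $J^kJ^i=0$ if and only if $k+i\ge l$.
Thus $R$ satisfies the double annihilator conditions and is quasi-Frobenius, and
$\operatorname{Hom}_R(-,R)$ is a self-duality.

\emph{$n\ge3$.} Indecomposability requires that the graph on $\{1,\dots,n\}$, with
an edge between $i$ and $j$ if $M_{ij}$ or $M_{ji}$ is nonzero, is connected. So at
least $n-1$ of the $M_{ij}$ are nonzero, and the length is at least $2n-1\ge5$,
which is excluded.

\emph{$n=2$.} Let $a_i$ be the right length of $A_i$. At least one of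
$M_{12},M_{21}$ is nonzero.

Suppose $a_1=a_2=1$. Then $M_{12}M_{21}\subseteq J\cap A_1=J(A_1)=0$, and likewise
$M_{21}M_{12}=0$, so $J^2=0$. All $\sigma_i$ are $1$, and $\theta_i=1$,
$p=\mathrm{id}$ satisfy Theorem~\ref{thm:criterion}.

Otherwise, up to numbering, $a_1=2$, $a_2=1$, and exactly one of $M_{12},M_{21}$ is
nonzero, of right length $1$. As $J(A_1)$ is a simple right $A_1$-module,
$J(A_1)^2=0$. The right submodule $J(A_1)M_{12}$ of $M_{12}$ is zero: as $M_{12}$
is $0$ or simple, it would otherwise equal $M_{12}$, and then
$J(A_1)^2M_{12}=M_{12}\neq0$. Also $M_{21}J(A_1)=0$, since $M_{21}$ is $0$ or a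
simple right $A_1$-module. As $J(A_2)=0$ and
$M_{12}M_{21}=M_{21}M_{12}=0$, we get $J^2=0$. Apply
Theorem~\ref{thm:criterion} with $p=\mathrm{id}$, $\theta_1=1$ and
$\theta_2\in\operatorname{Aut}(D_2)$ given by
$\theta_2=\varphi_{12}^{-1}\sigma_1\varphi_{12}$ if $M_{12}\ne0$, and by
$\theta_2=\varphi_{21}\sigma_1\varphi_{21}^{-1}$ if $M_{21}\neq0$. Since
$\sigma_2=1$, the condition reads $\varphi_{12}\equiv\sigma_1\varphi_{12}\theta_2^{-1}$,
respectively $\varphi_{21}\equiv\theta_2\varphi_{21}\sigma_1^{-1}$, and holds.
\end{proof}

The last case, with $M_{12}\ne0$, is that of the ring $T$ of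
Section~\ref{sec:example}. Thus the ring of Theorem~\ref{thm:main} has the least
possible length, $5$; note that the length of a ring is at least that of its basic
ring. It also has the least possible number of simple modules, $2$, by the case
$n=1$ above, and the least possible Loewy length, $2$, since a basic
semisimple ring is a product of division rings and these are self-dual.

\begin{thebibliography}{1}
\bibitem{Symp}
\emph{The 39th Symposium on Ring Theory and Representation Theory (2006)},
\texttt{https://ring-theory-japan.com/ring/oldmeeting/2006/kan/abs.pdf}.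
\end{thebibliography}

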